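\title{The Hilbert ideal conjecture fails in the modular case}

\begin{abstract}
Let $V$ be a finite-dimensional representation of a finite group $G$ over a field $\mathbb{F}$. The Hilbert ideal is the ideal of $\mathbb{F}[V]$ generated by the invariants of positive degree, and the Hilbert ideal conjecture asserts that it is generated in degrees at most $|G|$ in every characteristic. We disprove the conjecture. For every odd prime $p$ and every $k\ge 2$, the group $(\mathbb{Z}/p)^2$ acts in characteristic $p$ on $k$-tuples of square matrices of size $p-1$ in such a way that $\operatorname{tr}(\varphi_1\cdots\varphi_k)$ is a minimal generator of the Hilbert ideal. For $p=3$ and $k=10$ this is a representation of dimension $40$ of a group of order $9$ with a minimal generator in degree $10$. The proof evaluates multilinear invariants at one point and controls their values by group cohomology. In odd characteristic $p$, a degree bound that is uniform in $V$ exists if and only if the Sylow $p$-subgroups of $G$ are cyclic. In characteristic $2$ the conjecture holds for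 the Klein four group, and no uniform bound exists if $G$ contains $\mathbb{Z}/4\times\mathbb{Z}/2$ or $(\mathbb{Z}/2)^3$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{F}$ be a field, $G$ a finite group and $V$ a finite-dimensional representation of $G$ over $\mathbb{F}$. We write $\mathbb{F}[V]$ for the symmetric algebra on the dual space $V^*$, graded by degree, with $G$ acting by $(\gamma u)(v)=u(\gamma^{-1}v)$, and $\mathbb{F}[V]^G$ for the ring of invariants. The \emph{Hilbert ideal} $\mathfrak{h}=\mathfrak{h}(V)$ is the ideal of $\mathbb{F}[V]$ generated by all homogeneous invariants of positive degree. Let $\beta_{\mathfrak{h}}(V)$ be the least $d$ such that $\mathfrak{h}(V)$ is generated by polynomials of degree at most $d$, and put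
\[
\beta_{\mathfrak{h}}(G,\mathbb{F})=\sup_V\beta_{\mathfrak{h}}(V)\in\mathbb{N}\cup\{\infty\},
\]
where $V$ runs over all finite-dimensional representations of $G$ over $\mathbb{F}$.

If $\operatorname{char}\mathbb{F}$ does not divide $|G|$, then $\beta_{\mathfrak{h}}(V)\le |G|$; this is a consequence of Noether's bound as extended by Fleischmann and Fogarty, and a short proof is recalled in Section~\ref{sec:generators}. In the \emph{modular} case, where $\operatorname{char}\mathbb{F}$ divides $|G|$, the ring $\mathbb{F}[V]^G$ need not be generated in degrees at most $|G|$. Generating the ideal is a weaker demand, since the coefficients may be arbitrary polynomials, and the number $|G|$ keeps its meaning for the ideal in every characteristic: a linear form $x$ is a root of $\prod_{\gamma\in G}(T-\gamma x)$, whose lower coefficients are invariants of degrees $1,\dots,|G|$, so $x^{|G|}$ lies in the ideal generated by the invariants of positive degree at most $|G|$. That ideal therefore has finite codimension in $\mathbb{F}[V]$, and one may guess that it is all of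 $\mathfrak{h}$. This is the conjecture posed in \cite{GI}.

\medskip
\noindent\textbf{Hilbert ideal conjecture.} \emph{For every representation $V$ of a finite group $G$ over any field, the Hilbert ideal is generated by polynomials of degree at most $|G|$.}
\medskip

The conjecture is false, and no bound depending only on $|G|$ can take its place.

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime, $G=\langle g\rangle\times\langle h\rangle\cong(\mathbb{Z}/p)^2$, $k\ge 2$, and let $\mathbb{F}$ be a field of characteristic $p$ with $|\mathbb{F}|\ge k$. Choose distinct elements $\mu_e\in\mathbb{F}$ $(e\in\mathbb{Z}/k)$, let $N$ be the nilpotent Jordan block of size $p-1$, and put $\rho_e(g)=1+\mu_eN$, $\rho_e(h)=1+N$. Let $G$ act on $V=\operatorname{Mat}_{p-1}(\mathbb{F})^k$ by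
\[
\gamma\cdot(\varphi_i)_{i\in\mathbb{Z}/k}=\bigl(\rho_{i-1}(\gamma)\,\varphi_i\,\rho_i(\gamma)^{-1}\bigr)_{i\in\mathbb{Z}/k}.
\]
Then the invariant $f(\varphi)=\operatorname{tr}(\varphi_1\varphi_2\cdots\varphi_k)$ of degree $k$ does not lie in the ideal generated by the invariants of positive degree less than $k$. Hence $\beta_{\mathfrak{h}}(V)\ge k$.
\end{theorem}

The choice $k=p^2+1$, for instance over $\mathbb{F}_{p^3}$, disproves the conjecture. For $p=3$ the group has order $9$, the space $V$ consists of ten $2\times2$ matrices over $\mathbb{F}_{27}$, so $\dim V=40$, and $f$ is a minimal generator of $\mathfrak{h}$ in degree $10$. The second theorem describes for which groups a bound uniform in $V$ exists.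

\begin{theorem}\label{thm:uniform}
Let $\mathbb{F}$ be any field of characteristic $p>0$ and $G$ a finite group.
\begin{itemize}
\item[(a)] If $p$ is odd and the Sylow $p$-subgroups of $G$ are not cyclic, or if $p=2$ and $G$ contains $\mathbb{Z}/4\times\mathbb{Z}/2$ or $(\mathbb{Z}/2)^3$, then $\beta_{\mathfrak{h}}(G,\mathbb{F})=\infty$.
\item[(b)] If the Sylow $p$-subgroups of $G$ are cyclic, then $\beta_{\mathfrak{h}}(G,\mathbb{F})<\infty$.
\item[(c)] If $p=2$, then $\beta_{\mathfrak{h}}((\mathbb{Z}/2)^2,\mathbb{F})\le 4$, so the conjecture holds for the Klein four group.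
\end{itemize}
\end{theorem}

Thus for odd $p$ we have $\beta_{\mathfrak{h}}(G,\mathbb{F})<\infty$ if and only if the Sylow $p$-subgroups of $G$ are cyclic. For $p=2$ the theorem leaves out only groups $G\ne(\mathbb{Z}/2)^2$ whose Sylow $2$-subgroup is a Klein four, dihedral, semidihedral or generalized quaternion group (Remark~\ref{rem:remaining}).

The proof of Theorem~\ref{thm:main} has three steps. The invariant $f$ is multilinear in $\varphi_1,\dots,\varphi_k$, so only invariants that are multilinear in a proper subset $I$ of the matrices can help to generate it, and it is enough to show that these all vanish at the point $v=(\mathrm{Id},\dots,\mathrm{Id})$, where $f(v)=p-1\neq0$ (Section~\ref{sec:traces}). The point $v$ is fixed by $h$, and the value at $v$ of a multilinear invariant can be read off from a class in $H^{2|I|}(G,\mathbb{F})$ restricted to $\langle h\rangle$ (Section~\ref{sec:criterion}). That class is governed by a binary form of degree $|I|$, which has a root for each parameter $\mu_e$ that occurs in the action on the matrices $\varphi_i$, $i\in I$.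 There are at least $|I|+1$ such parameters, so the form is zero (Section~\ref{sec:rank2}). Section~\ref{sec:rank3} adapts the count to $(\mathbb{Z}/2)^3$, and Sections~\ref{sec:infinite}, \ref{sec:cyclic} and~\ref{sec:klein} prove the three parts of Theorem~\ref{thm:uniform}.

Throughout, modules are finite-dimensional, $\otimes=\otimes_{\mathbb{F}}$ carries the diagonal group action, and $\mathbb{F}$ also denotes the trivial module. Evaluation at $v\in V$ is the algebra map $\mathbb{F}[V]\to\mathbb{F}$ extending $x\mapsto x(v)$ on $V^*$, and a linear map $\pi\colon V\to V'$ induces a graded algebra map $\pi^*\colon\mathbb{F}[V']\to\mathbb{F}[V]$; both make sense over finite fields.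

\section{Generators of the Hilbert ideal}\label{sec:generators}

Let $S=\mathbb{F}[V]$, let $\mathfrak{m}=\bigoplus_{j>0}S_j$ and $S^G_+=\mathfrak{m}\cap S^G$. For $d\ge1$ let $\mathfrak{a}_d$ be the ideal of $S$ generated by the homogeneous invariants of positive degree less than $d$.

\begin{lemma}\label{lem:beta}
For $d\ge0$ the following are equivalent: \textup{(i)} $\mathfrak{h}$ is generated by polynomials of degree at most $d$; \textup{(ii)} $(\mathfrak{h}/\mathfrak{m}\mathfrak{h})_j=0$ for all $j>d$; \textup{(iii)} $\mathfrak{h}=\mathfrak{a}_{d+1}$. A homogeneous invariant $f$ of degree $k>0$ with $f\notin\mathfrak{a}_k$ has nonzero image in $\mathfrak{h}/\mathfrak{m}\mathfrak{h}$, and then $\beta_{\mathfrak{h}}(V)\ge k$.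
\end{lemma}

\begin{proof}
An element of $\mathfrak{h}_j$ is a sum $\sum b_ia_i$ with $a_i$ homogeneous invariants of positive degree at most $j$, so $\mathfrak{h}_j\subseteq\mathfrak{a}_{j+1}$. Assume (i). Since $\mathfrak{h}$ is homogeneous, the homogeneous components of the generators lie in $\mathfrak{h}$ and generate it; an element of $\mathfrak{h}_j$ with $j>d$ is a combination of them with coefficients in $\mathfrak{m}$, which gives (ii). Assume (ii). Then $\mathfrak{h}_j\subseteq\mathfrak{a}_{d+1}$ for $j\le d$, and for $j>d$ this follows by induction from $\mathfrak{h}_j=\sum_{i\ge1}S_i\mathfrak{h}_{j-i}$. This is (iii), which implies (i). Finally $(\mathfrak{m}\mathfrak{h})_k=\sum_{i\ge1}S_i\mathfrak{h}_{k-i}\subseteq\mathfrak{a}_k$.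
\end{proof}

\subsection*{Transfers}
For a subgroup $H\le G$, a coset $c=\gamma H$ and $u\in S^H$, the element $cu=\gamma u$ is well defined, and the \emph{transfer} is the map $\operatorname{Tr}_H^G\colon S^H\to S^G$, $u\mapsto\sum_{c\in G/H}cu$. It is $S^G$-linear, preserves degrees and satisfies $\operatorname{Tr}_H^G\operatorname{Tr}_1^H=\operatorname{Tr}_1^G$. Transfers of long products are never needed as generators of $\mathfrak{h}$.

\begin{lemma}\label{lem:transfer}
Let $H\le G$, $n=[G:H]$, and let $u,w_1,\dots,w_n\in S^H$ be homogeneous of positive degree. Then $\operatorname{Tr}_H^G(uw_1\cdots w_n)\in\mathfrak{a}_d$, where $d$ is the degree of $uw_1\cdots w_n$. In particular $\operatorname{Tr}_1^G(S_d)\subseteq\mathfrak{a}_d$ for $d>|G|$.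
\end{lemma}

\begin{proof}
Let $c_1,\dots,c_n$ be the cosets of $H$. For each coset $c$ the product $\prod_{j}(cw_j-c_jw_j)$ is zero, because $c=c_j$ for some $j$. Expand the product, multiply by $cu$ and sum over $c$:
\[
\sum_{A\subseteq\{1,\dots,n\}}(-1)^{n-|A|}\operatorname{Tr}_H^G\Bigl(u\prod_{j\in A}w_j\Bigr)\prod_{j\notin A}c_jw_j=0 .
\]
The term $A=\{1,\dots,n\}$ is the given transfer. In every other term the transfer is an invariant of degree at least $\deg u>0$ and less than $d$. For the last assertion, group the $d>|G|$ linear factors of a monomial into $|G|+1$ nonempty products and take $H=1$.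
\end{proof}

If $|G|$ is invertible in $\mathbb{F}$, every invariant $f$ equals $\operatorname{Tr}_1^G(|G|^{-1}f)$, so invariants of degree $d>|G|$ lie in $\mathfrak{a}_d$, and induction on $d$ gives $\beta_{\mathfrak{h}}(V)\le|G|$. Two modular examples point the same way.

\begin{example}\label{ex:Zp}
Let $G=\langle g\rangle\cong\mathbb{Z}/p$ act on $V^*=\langle x,y\rangle$ in characteristic $p$ by $gx=x$, $gy=y+x$. The invariants $x$ and $\prod_{i\in\mathbb{F}_p}(y+ix)=y^p-x^{p-1}y$ show that $\mathfrak{h}\supseteq(x,y^p)$. If $a=\lambda y^d+xu$ is a homogeneous invariant with $\lambda\ne0$, then $0=(g-1)a\equiv\lambda d\,xy^{d-1}$ modulo $x^2$, so $p\mid d$. Hence $\mathfrak{h}=(x,y^p)$ and $\beta_{\mathfrak{h}}(V)=p=|G|$.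
\end{example}

\begin{example}\label{ex:Z2}
Let $G=\mathbb{Z}/2$ act on $S=\mathbb{F}[x_1,y_1,x_2,y_2,x_3,y_3]$ in characteristic $2$ by swapping $x_i$ and $y_i$ for all $i$, and let $f=x_1x_2x_3+y_1y_2y_3=\operatorname{Tr}_1^G(x_1x_2x_3)$. The invariants that are linear in each of the three pairs have four orbit sums as a basis. A product of invariants of lower degree in this space is a combination of elements $(x_i+y_i)\operatorname{Tr}_1^G(w)=\operatorname{Tr}_1^G(x_iw)+\operatorname{Tr}_1^G(y_iw)$, with $w$ a monomial in the other two pairs, and so has coefficient sum $0$ in that basis, while $f$ has coefficient sum $1$. Thus the ring $S^G$ needs a generator of degree $3>|G|$. The ideal does not need it: $f\in\mathfrak{a}_3$ by Lemma~\ref{lem:transfer}.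
\end{example}

A counterexample to the conjecture must therefore be an invariant outside the image of $\operatorname{Tr}_1^G$. Such invariants can be recognized by their values. For $v\in V$ with stabilizer $G_v$, each point of the orbit $Gv$ equals $\gamma^{-1}v$ for exactly $|G_v|$ elements $\gamma$, so
\begin{equation}\label{eq:transfer-value}
\operatorname{Tr}_1^G(u)(v)=\sum_{\gamma\in G}u(\gamma^{-1}v)=|G_v|\sum_{w\in Gv}u(w),
\end{equation}
and this vanishes as soon as the characteristic divides $|G_v|$. This is the reason for testing at a point fixed by an element of order $p$.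

\subsection*{Changing the field, the module and the group}
The following reductions carry lower bounds from a $p$-group over a finite field to any group containing it over any field of characteristic $p$.

\begin{lemma}\label{lem:reductions}
Let $V$ be a representation of $G$ over $\mathbb{F}$.
\begin{itemize}
\item[(R1)] If $\mathbb{K}/\mathbb{F}$ is a field extension, then $\beta_{\mathfrak{h}}(V\otimes\mathbb{K})=\beta_{\mathfrak{h}}(V)$.
\item[(R2)] If $V'$ is a direct summand of $V$, then $\beta_{\mathfrak{h}}(V')\le\beta_{\mathfrak{h}}(V)$.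
\item[(R3)] If $G$ is a subgroup of a finite group $\Gamma$ and $W=\operatorname{Ind}_G^{\Gamma}V$, then $\beta_{\mathfrak{h}}(W)\ge\beta_{\mathfrak{h}}(V)$.
\item[(R4)] If $\mathbb{F}=\mathbb{F}_r$ is finite of characteristic $p$, $V_0$ is $V$ viewed as a representation over $\mathbb{F}_p$, and $\mathbb{K}$ is any field of characteristic $p$, then $\beta_{\mathfrak{h}}(V_0\otimes_{\mathbb{F}_p}\mathbb{K})\ge\beta_{\mathfrak{h}}(V)$.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) In each degree the invariants are the kernel of the linear map $u\mapsto(\gamma u-u)_{\gamma\in G}$, so they commute with extension of scalars. Hence so do $\mathfrak{h}$ and $\mathfrak{h}/\mathfrak{m}\mathfrak{h}$, and Lemma~\ref{lem:beta}(ii) applies.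

For (R2) and (R3) note that a surjective graded algebra map between two polynomial rings that maps the invariants of positive degree onto the invariants of positive degree maps Hilbert ideal onto Hilbert ideal, and generators of degree at most $d$ to generators of degree at most $d$.

(R2) Let $\iota\colon V'\to V$ and $\pi\colon V\to V'$ be $G$-linear with $\pi\iota=\mathrm{id}$. Then $\iota^*$ is surjective, maps $\mathbb{F}[V]^G_+$ into $\mathbb{F}[V']^G_+$, and $\phi=\iota^*(\pi^*\phi)$ for $\phi\in\mathbb{F}[V']^G_+$.

(R3) Write $W=\bigoplus_{c\in\Gamma/G}cV$, and let $\iota\colon V\to W$ and $\pi\colon W\to V$ be the $G$-linear inclusion and projection of the summand $V$. Then $\iota^*$ is surjective and maps $\mathbb{F}[W]^\Gamma_+$ into $\mathbb{F}[V]^G_+$. Given $\phi\in\mathbb{F}[V]^G_+$, let $\Phi=\operatorname{Tr}_G^\Gamma(\pi^*\phi)$. The summand of $\iota^*\Phi$ belonging to the coset $\gamma G$ is the pullback of $\phi$ along $v\mapsto\pi(\gamma^{-1}v)$. For $\gamma\notin G$ this linear map is zero, because $\gamma^{-1}V$ is a summand other than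 $V$, and the pullback is $\phi(0)=0$. So $\iota^*\Phi=\phi$.

(R4) Let $\overline{\mathbb{K}}$ be an algebraic closure of $\mathbb{K}$. Since $\mathbb{F}_r/\mathbb{F}_p$ is separable, $\mathbb{F}_r\otimes_{\mathbb{F}_p}\overline{\mathbb{K}}\cong\prod_\sigma\overline{\mathbb{K}}$, with $\sigma$ running over the embeddings $\mathbb{F}_r\to\overline{\mathbb{K}}$. Hence $V_0\otimes_{\mathbb{F}_p}\overline{\mathbb{K}}\cong\bigoplus_\sigma V\otimes_{\mathbb{F}_r,\sigma}\overline{\mathbb{K}}$. By (R1), (R2) and (R1) again,
$\beta_{\mathfrak{h}}(V_0\otimes\mathbb{K})=\beta_{\mathfrak{h}}(V_0\otimes\overline{\mathbb{K}})\ge\beta_{\mathfrak{h}}(V\otimes_{\mathbb{F}_r,\sigma}\overline{\mathbb{K}})=\beta_{\mathfrak{h}}(V)$.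
\end{proof}

\section{Cyclic traces and a test point}\label{sec:traces}

Let $\operatorname{char}\mathbb{F}=p$, let $P$ be a finite $p$-group and $k\ge2$. Let $L$ be a vector space and, for $e\in\mathbb{Z}/k$, let $L_e$ be an $\mathbb{F}P$-module with underlying space $L$. Put
\[
V_i=\operatorname{Hom}_{\mathbb{F}}(L_i,L_{i-1})\cong L_{i-1}\otimes L_i^*,\qquad V=\bigoplus_{i\in\mathbb{Z}/k}V_i,\qquad f(\varphi)=\operatorname{tr}(\varphi_1\varphi_2\cdots\varphi_k).
\]
Picture the $L_e$ as the vertices of an oriented $k$-cycle and $\varphi_i\colon L_i\to L_{i-1}$ as its arrows. An element of $P$ replaces the composite $\varphi_1\cdots\varphi_k\colon L_0\to L_0$ by a conjugate, so $f\in\mathbb{F}[V]^P$. Since all $L_e$ have the same underlying space, $V$ contains the point $v=(\mathrm{Id}_L,\dots,\mathrm{Id}_L)$. For $\emptyset\ne I\subsetneq\mathbb{Z}/k$ put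
\[
V_I=\bigotimes_{i\in I}V_i,\qquad v_I=\bigotimes_{i\in I}\mathrm{Id}_L\in V_I .
\]

If $v\neq0$, some invariant of positive degree at most $|P|$ does not vanish at $v$, by the remark on $x^{|G|}$ in the introduction. The next lemma shows that only multilinear invariants matter, which removes such orbit polynomials from the competition.

\begin{lemma}\label{lem:test}
Suppose that $p\nmid\dim L$ and that $a(v_I)=0$ for all $\emptyset\ne I\subsetneq\mathbb{Z}/k$ and all $a\in\operatorname{Hom}_P(V_I,\mathbb{F})$. Then $f\notin\mathfrak{a}_k$, and $\beta_{\mathfrak{h}}(V)\ge k$.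
\end{lemma}

\begin{proof}
The decomposition $V=\bigoplus V_i$ gives $\mathbb{F}[V]=\bigotimes_i\mathbb{F}[V_i]$ an $\mathbb{N}^k$-grading that $P$ preserves, so the multihomogeneous components of an invariant are invariant. Suppose $f=\sum_jb_ja_j$ with $a_j$ invariant of positive degree less than $k$. Split all $a_j$ and $b_j$ into multihomogeneous components and keep the terms of multidegree $(1,\dots,1)$, the multidegree of $f$. Then each $a_j$ has degree $1$ in the $V_i$ with $i$ in some set $I_j$ and degree $0$ in the others, and $\emptyset\ne I_j\subsetneq\mathbb{Z}/k$ because $0<\deg a_j<k$. The component of this multidegree is $\bigotimes_{i\in I_j}V_i^*=V_{I_j}^*$, so $a_j$ is an element of $\operatorname{Hom}_P(V_{I_j},\mathbb{F})$, and its value at $v$ is $a_j(v_{I_j})=0$. Therefore $f(v)=0$. But $f(v)=\operatorname{tr}\mathrm{Id}_L=\dim L\ne0$ in $\mathbb{F}$. The bound follows from Lemma~\ref{lem:beta}.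
\end{proof}

In Theorem~\ref{thm:main} we have $\dim L=p-1$. We verify the hypothesis of Lemma~\ref{lem:test} by hand in the two smallest cases.

\begin{example}[one arrow]\label{ex:one}
Let $I=\{i\}$ in the situation of Theorem~\ref{thm:main}. A linear form on $V_i$ is $\varphi\mapsto\operatorname{tr}(\psi\varphi)$ for a unique $\psi\colon L_{i-1}\to L_i$; it is invariant if and only if $\psi\rho_{i-1}(\gamma)=\rho_i(\gamma)\psi$ for all $\gamma$, and its value at $v_I$ is $\operatorname{tr}\psi$. For $\gamma=h$ we get $\psi N=N\psi$, and for $\gamma=g$ we get $\mu_{i-1}\psi N=\mu_iN\psi$. As $\mu_{i-1}\ne\mu_i$, this forces $N\psi=\psi N=0$. The block $N$ has size $p-1\ge2$, so $\operatorname{im}\psi\subseteq\ker N\subseteq\operatorname{im}N\subseteq\ker\psi$. Hence $\psi^2=0$ and $\operatorname{tr}\psi=0$. This proves Theorem~\ref{thm:main} for $k=2$.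
\end{example}

\begin{example}[two consecutive arrows, $p=3$]\label{ex:two}
Let $p=3$, $k\ge3$, $I=\{1,2\}$, and $W=V_I=L_0\otimes L_1^*\otimes L_1\otimes L_2^*$. An invariant linear form kills $(g-1)W+(h-1)W$, so it suffices to find $v_I$ in this subspace. Let $L=\langle x,y\rangle$ with $Ny=x$, $Nx=0$, and let $N^T$ be the transpose, so $N^Tx^*=y^*$. As $N^2=0$, the element $g$ acts on $L_e^*$ by $1-\mu_eN^T$ and $h$ by $1-N^T$. Let $n_1,n_2,n_3,n_4$ be the operators $N,-N^T,N,-N^T$ on the four factors of $W$. Then $W$ is free over $R=\mathbb{F}[n_1,\dots,n_4]/(n_1^2,\dots,n_4^2)$ on $w_0=y\otimes x^*\otimes y\otimes x^*$. Since $\mathrm{Id}_L=x\otimes x^*+y\otimes y^*$, we have $v_I=(n_1-n_2)(n_3-n_4)w_0\in R_2w_0$. Moreover $g-1$ and $h-1$ act as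
\[
(1+\mu_0n_1)(1+\mu_1n_2)(1+\mu_1n_3)(1+\mu_2n_4)-1=A+\cdots,\qquad\prod_j(1+n_j)-1=B+\cdots,
\]
where $A=\mu_0n_1+\mu_1n_2+\mu_1n_3+\mu_2n_4$, $B=n_1+n_2+n_3+n_4$, and the dots are terms of higher degree. We claim that $R_2\subseteq(A,B)$. Modulo $A-\mu_1B=(\mu_0-\mu_1)n_1+(\mu_2-\mu_1)n_4$ we can eliminate $n_4$; the quotient is $\mathbb{F}[n_1,n_2,n_3]/(n_1^2,n_2^2,n_3^2)$, and $B$ becomes $\delta n_1+n_2+n_3$ with $\delta=(\mu_2-\mu_0)/(\mu_2-\mu_1)\ne0$. The products of $B$ with $n_1,n_2,n_3$ are
\[
n_1n_2+n_1n_3,\qquad\delta n_1n_2+n_2n_3,\qquad\delta n_1n_3+n_2n_3,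
\]
with determinant $-2\delta\ne0$ in the basis $n_1n_2,n_1n_3,n_2n_3$. This proves the claim, and so $R_j=R_{j-1}A+R_{j-1}B$ for $j\ge2$. Each element of $R_j$ is then congruent, modulo terms of higher degree, to an element of the ideal $J$ generated by $g-1$ and $h-1$, and descending induction from $j=4$ gives $R_j\subseteq J$ for $j\ge2$. Hence $v_I\in Jw_0=(g-1)W+(h-1)W$. For $k=3$ every two-element set $I$ is a cyclic shift of $\{1,2\}$, so together with Example~\ref{ex:one} this proves Theorem~\ref{thm:main} for $p=k=3$.
\end{example}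

One arrow involves two distinct parameters and two arrows involve three. In general, a proper set of $m$ arrows of the cycle touches at least $m+1$ vertices. The direct computation grows with $m$ and $p$; what we need is an object of ``degree $m$'' on which each touched vertex imposes a root. Cohomology provides it.

\section{A cohomological criterion}\label{sec:criterion}

\subsection*{Extensions}
Let $A$ be a finite-dimensional $\mathbb{F}$-algebra. For $n\ge1$, an exact sequence $0\to N\to E_n\to\cdots\to E_1\to M\to0$ of $A$-modules has a class in $\operatorname{Ext}^n_A(M,N)$, and every element arises in this way; $\operatorname{Ext}^0_A=\operatorname{Hom}_A$. The \emph{Yoneda composite} of $\alpha\in\operatorname{Ext}^a_A(M,N)$ and $\beta\in\operatorname{Ext}^b_A(N,N')$ is an element $\beta\circ\alpha\in\operatorname{Ext}^{a+b}_A(M,N')$; it is bilinear and associative, and for $a,b\ge1$ it is given by splicing sequences at $N$. For a homomorphism $\nu$ we write $\nu_*\alpha=\nu\circ\alpha$. For a finite group $P$ put $H^n(P,K)=\operatorname{Ext}^n_{\mathbb{F}P}(\mathbb{F},K)$.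 We use the following standard facts.
\begin{itemize}
\item[(E1)] If there is a morphism from a sequence of class $\alpha$ to a sequence of class $\alpha'$ of the same length that is the identity on the right end and $\nu$ on the left end, then $\alpha'=\nu_*\alpha$.
\item[(E2)] A short exact sequence has class $0$ if and only if it splits. Composition with its class is, up to sign, the connecting map in the long exact sequence of $\operatorname{Ext}_A^*(\mathbb{F},-)$.
\item[(E3)] An algebra map $B\to A$ makes $A$-modules into $B$-modules by an exact functor, and so induces linear maps $\operatorname{res}_B\colon\operatorname{Ext}^n_A(M,N)\to\operatorname{Ext}^n_B(M,N)$ compatible with Yoneda composition. We use only maps that preserve given augmentations, so that $\mathbb{F}$ restricts to $\mathbb{F}$.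
\item[(E4)] If $J$ is a free $\mathbb{F}P$-module, then so are $J^*$ and $K\otimes J$ for every module $K$. Free modules are injective, so $H^n(P,J)=0$ for $n\ge1$.
\item[(E5)] For $\varepsilon\in H^a(P,K)$ and $\varepsilon'\in H^b(P,K')$, the cup product $\varepsilon\cup\varepsilon'\in H^{a+b}(P,K\otimes K')$ is, up to sign, the composite $(K\otimes\varepsilon')\circ\varepsilon$, where $K\otimes\varepsilon'\in\operatorname{Ext}^b_{\mathbb{F}P}(K,K\otimes K')$ is obtained by tensoring a representing sequence with $K$. Cup products are associative, and graded commutative under the swap $K\otimes K'\cong K'\otimes K$; see \cite[\S3.2]{Benson}.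
\item[(E6)] (K\"unneth) If $P=P_1\times P_2$, the products of the classes pulled back from homogeneous bases of $H^*(P_1,\mathbb{F})$ and $H^*(P_2,\mathbb{F})$ along the projections form a basis of $H^*(P,\mathbb{F})$.
\end{itemize}

\subsection*{Truncated polynomial algebras}
For a cyclic group $\langle h\rangle$ of order $q=p^s$ in characteristic $p$ we have $\mathbb{F}\langle h\rangle=\mathbb{F}[Y]/(Y^q)$ with $Y=h-1$. All our computations reduce to algebras $U=\mathbb{F}[u]/(u^n)$, $n\ge2$, augmented by $u\mapsto0$. Let $\eta_u\in\operatorname{Ext}^1_U(\mathbb{F},\mathbb{F})$ and $\zeta_u\in\operatorname{Ext}^2_U(\mathbb{F},\mathbb{F})$ be the classes of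
\[
0\to\mathbb{F}\xrightarrow{\,u\,}U/u^2U\to\mathbb{F}\to0,\qquad 0\to\mathbb{F}\xrightarrow{u^{n-1}}U\xrightarrow{\,u\,}U\to\mathbb{F}\to0 .
\]

\begin{lemma}\label{lem:truncated}
The space $\operatorname{Ext}^*_U(\mathbb{F},\mathbb{F})$ is one-dimensional in each degree, with basis $\zeta_u^i$, $\zeta_u^i\eta_u$ $(i\ge0)$. If $n=2$, then $\zeta_u=\eta_u^2$, so $\operatorname{Ext}^*_U(\mathbb{F},\mathbb{F})=\mathbb{F}[\eta_u]$.
\end{lemma}

\begin{proof}
The module $\mathbb{F}$ has the free resolution $\cdots\xrightarrow{u}U\xrightarrow{u^{n-1}}U\xrightarrow{u}U\to\mathbb{F}$. Applying $\operatorname{Hom}_U(-,\mathbb{F})$ gives zero differentials, hence the dimensions; applying $\operatorname{Hom}_U(-,U)$ gives $\operatorname{Ext}^j_U(\mathbb{F},U)=0$ for $j\ge1$. By (E2), composition with $\zeta_u$ is up to sign the composite of the connecting maps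
$\operatorname{Ext}^j(\mathbb{F},\mathbb{F})\to\operatorname{Ext}^{j+1}(\mathbb{F},uU)\to\operatorname{Ext}^{j+2}(\mathbb{F},\mathbb{F})$
of $0\to uU\to U\to\mathbb{F}\to0$ and $0\to\mathbb{F}\to U\to uU\to0$. Both are surjective, since the next terms are $\operatorname{Ext}^{j+1}(\mathbb{F},U)$ and $\operatorname{Ext}^{j+2}(\mathbb{F},U)$. A surjection between one-dimensional spaces is bijective, and $\eta_u\ne0$ because $u$ acts nontrivially on $U/u^2U$. For $n=2$ the sequence for $\zeta_u$ is the splice of two copies of the sequence for $\eta_u$.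
\end{proof}

\begin{lemma}\label{lem:rule}
Let $B=\mathbb{F}[t]/(t^p)$, let $y\in U$ satisfy $(uy)^p=0$, and restrict along the algebra map $B\to U$, $t\mapsto uy$.
\begin{itemize}
\item[(a)] There is $\nu\in\mathbb{F}$ with $u^{p-1}y^p=\nu u^{n-1}$, and $\operatorname{res}_B\zeta_u=\nu\zeta_t$.
\item[(b)] $\operatorname{res}_B\eta_u=y(0)\eta_t$, where $y(0)$ is the constant term of $y$.
\item[(c)] If $p$ is odd, then $\eta_t^2=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $u^{p-1}y^p$ is killed by $u$, so it lies in $\mathbb{F}u^{n-1}$. Consider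
\[
\begin{array}{ccccccccccc}
0&\to&\mathbb{F}&\xrightarrow{t^{p-1}}&B&\xrightarrow{\;t\;}&B&\to&\mathbb{F}&\to&0\\[2pt]
&&\downarrow\nu&&\downarrow{\scriptstyle 1\mapsto y}&&\downarrow{\scriptstyle 1\mapsto1}&&\|&&\\[2pt]
0&\to&\mathbb{F}&\xrightarrow{u^{n-1}}&U&\xrightarrow{\;u\;}&U&\to&\mathbb{F}&\to&0
\end{array}
\]
with $B$-linear vertical maps. The left square commutes because $t^{p-1}\cdot y=(uy)^{p-1}y=\nu u^{n-1}$, the middle one because $t\cdot1=uy$. Apply (E1).

(b) The $B$-linear map $B/t^2B\to U/u^2U$, $1\mapsto1$, sends $t$ to $y(0)u$. Apply (E1).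

(c) Take $n=2$ and $y=1$. Then $\operatorname{res}_B\eta_u=\eta_t$ by (b), so $\eta_t^2=\operatorname{res}_B\zeta_u=\nu\zeta_t$ with $\nu u=u^{p-1}=0$.
\end{proof}

\subsection*{From values to cohomology classes}
Return to the setting of Section~\ref{sec:traces}. Fix $1\ne h\in P$, put $C=\langle h\rangle$, and assume:
\begin{itemize}
\item[(H1)] $p\nmid\dim L$;
\item[(H2)] $h$ acts by the same operator on all $L_e$;
\item[(H3)] there are exact sequences of $\mathbb{F}P$-modules
\[
\varepsilon_e\colon\ 0\to L_e\to J_e\to\mathbb{F}\to0,\qquad\varepsilon_e'\colon\ 0\to L_e^*\to J_e'\to\mathbb{F}\to0\qquad(e\in\mathbb{Z}/k)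
\]
with $J_e$ and $J_e'$ free over $\mathbb{F}C$.
\end{itemize}
We use the same letters for the classes $\varepsilon_e\in H^1(P,L_e)$ and $\varepsilon_e'\in H^1(P,L_e^*)$. For $\emptyset\ne I\subsetneq\mathbb{Z}/k$, identify $V_I$ with $\bigotimes_{i\in I}(L_{i-1}\otimes L_i^*)$ and let $\varepsilon_I\in H^{2|I|}(P,V_I)$ be the cup product of the $2|I|$ classes $\varepsilon_{i-1}$, $\varepsilon_i'$ $(i\in I)$. By (E5) the order of the factors changes it only by a sign.

By (H2) the vector $v_I$ is fixed by $C$, so the number $a(v_I)$ is the scalar by which the $C$-linear composite $\mathbb{F}\to V_I\to\mathbb{F}$ acts, and we may measure this scalar on $H^n(C,\mathbb{F})$ in any degree $n$. Positive degrees ignore free summands, just as the values in \eqref{eq:transfer-value} ignore transfers. Hypothesis (H3) singles out the degree $n=2|I|$: there $H^n(C,V_I)$ is spanned by a class that comes from the larger group $P$, where more restrictions are available to test it.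

\begin{proposition}\label{prop:criterion}
Assume \textup{(H1)--(H3)}, and suppose that $\operatorname{res}_C(a_*\varepsilon_I)=0$ in $H^{2|I|}(C,\mathbb{F})$ for all $\emptyset\ne I\subsetneq\mathbb{Z}/k$ and all $a\in\operatorname{Hom}_P(V_I,\mathbb{F})$. Then $f\notin\mathfrak{a}_k$, and $\beta_{\mathfrak{h}}(V)\ge k$.
\end{proposition}

\begin{proof}
Fix $I$ and $a$; by Lemma~\ref{lem:test} and (H1) we must show $a(v_I)=0$. Let $n=2|I|$ and write $V_I=K_1\otimes\cdots\otimes K_n$, with the sequences $\varepsilon^{(j)}\colon0\to K_j\to\tilde J_j\to\mathbb{F}\to0$ from (H3). Put $K_{<j}=K_1\otimes\cdots\otimes K_{j-1}$ and $K_{<1}=\mathbb{F}$. By (E5), $\varepsilon_I$ is up to sign the Yoneda composite of the classes of the sequences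
\[
0\to K_{<j}\otimes K_j\to K_{<j}\otimes\tilde J_j\to K_{<j}\to0\qquad(j=1,\dots,n).
\]
By (E3) and (E2), $\operatorname{res}_C\varepsilon_I$ is up to sign the image of $1\in H^0(C,\mathbb{F})=\mathbb{F}$ under the successive connecting maps $H^{j-1}(C,K_{<j})\to H^j(C,K_{<j+1})$. Each of them is surjective, because the next term $H^j(C,K_{<j}\otimes\tilde J_j)$ vanishes by (H3) and (E4). Hence $H^n(C,V_I)=\mathbb{F}\cdot\operatorname{res}_C\varepsilon_I$, and the hypothesis says that $a_*\colon H^n(C,V_I)\to H^n(C,\mathbb{F})$ is zero. The map $\iota\colon\mathbb{F}\to V_I$, $1\mapsto v_I$, is $C$-linear by (H2), and $a\circ\iota$ is multiplication by $a(v_I)$. So $a(v_I)\cdot H^n(C,\mathbb{F})=a_*\iota_*H^n(C,\mathbb{F})=0$. Since $C$ is a nontrivial cyclic $p$-group, $H^n(C,\mathbb{F})\ne0$ by Lemma~\ref{lem:truncated}, and $a(v_I)=0$.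
\end{proof}

We know nothing about $a$ except that it is $P$-linear, so information on $a_*\varepsilon_I$ must come from $\varepsilon_I$. If one factor of $\varepsilon_I$ splits over a subgroup, then $a_*\varepsilon_I$ restricts to zero there. But $P$ has finitely many subgroups while $k$ is unbounded, so we restrict along more general algebra maps $B\to\mathbb{F}P$. Such maps need not respect the action on tensor products: if $\varepsilon$ splits over $B$, the sequence $K\otimes\varepsilon$ need not. Graded commutativity lets us put the split factor first, where it is not tensored with anything.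

\begin{lemma}\label{lem:split}
Let $B\to\mathbb{F}P$ be an augmentation-preserving algebra map. If for some $i\in I$ one of $\varepsilon_{i-1}$, $\varepsilon_i'$ splits over $B$, then $\operatorname{res}_B(a_*\varepsilon_I)=0$ for all $a\in\operatorname{Hom}_P(V_I,\mathbb{F})$.
\end{lemma}

\begin{proof}
Let $\varepsilon\in H^1(P,K)$ be the factor that splits and $\varepsilon'\in H^{2|I|-1}(P,K')$ the cup product of the others. By (E5), $\varepsilon_I=\pm\kappa_*\bigl((K\otimes\varepsilon')\circ\varepsilon\bigr)$, where $\kappa\colon K\otimes K'\to V_I$ is the $P$-linear isomorphism permuting the factors. By (E3), $\operatorname{res}_B(a_*\varepsilon_I)=\pm(a\kappa)_*\bigl(\operatorname{res}_B(K\otimes\varepsilon')\circ\operatorname{res}_B\varepsilon\bigr)$, and $\operatorname{res}_B\varepsilon=0$ by (E2).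
\end{proof}

\section{The groups $\mathbb{Z}/p\times\mathbb{Z}/q$}\label{sec:rank2}

Let $P=\langle g\rangle\times\langle h\rangle$ with $g$ of order $p$ and $h$ of order $q=p^s\ge3$, and let $c=q/p$. With $X=g-1$ and $Y=h-1$ we have $\mathbb{F}P=\mathbb{F}[X,Y]/(X^p,Y^q)$. The case $q=p$ gives Theorem~\ref{thm:main}, and the case $p=2$, $q=4$ is needed for Theorem~\ref{thm:uniform}(a).

\subsection*{The modules}
Hypothesis (H3) suggests taking for $J_e$ the algebra $\mathbb{F}C$ itself and letting $g$ act in a way that depends on $e$. Let $\mu_e$ $(e\in\mathbb{Z}/k)$ be distinct elements of $\mathbb{F}$, let $T=\mathbb{F}[\tau]/(\tau^q)$, and let $\rho_e\colon\mathbb{F}P\to T$ be the algebra map with $X\mapsto\mu_e\tau^c$, $Y\mapsto\tau$; it is well defined since $(\mu_e\tau^c)^p=0=\tau^q$. Let $T_e$ be $T$ with $P$ acting through $\rho_e$, and $L_e=\tau T_e$. For $q=p$, multiplication by $\tau$ on $\tau T$ is a nilpotent Jordan block of size $p-1$ and $c=1$, so $V$ is the representation of Theorem~\ref{thm:main}.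

\begin{theorem}\label{thm:rank2}
For $P=\mathbb{Z}/p\times\mathbb{Z}/q$, $q=p^s\ge3$, $|\mathbb{F}|\ge k\ge2$ and $L_e$ as above, the invariant $f$ of degree $k$ is not in the ideal generated by the invariants of positive degree less than $k$, and $\beta_{\mathfrak{h}}(V)\ge k$.
\end{theorem}

The rest of this section is the proof. We have $\dim L=q-1\equiv-1\pmod p$, which is (H1), and $h$ acts on every $L_e$ as $1+\tau$, which is (H2). For (H3) let $\varepsilon_e$ be $0\to\tau T_e\to T_e\to\mathbb{F}\to0$. Multiplication by $\tau$ is a $P$-linear map $T_e\to L_e$ with kernel the trivial module $\mathbb{F}\tau^{q-1}$, and dualizing $0\to\mathbb{F}\tau^{q-1}\to T_e\to L_e\to0$ gives $\varepsilon_e'\colon0\to L_e^*\to T_e^*\to\mathbb{F}\to0$. Over $\mathbb{F}C=\mathbb{F}[Y]/(Y^q)$ the module $T_e$ is free of rank one, and so is $T_e^*$ by (E4).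

\subsection*{Test algebras}
The simplest way for $\varepsilon_e$ to split over $B=\mathbb{F}[t]/(t^p)$ is that $t$ acts as zero on the middle term. Let $\sigma$ be the antipode of $\mathbb{F}P$, the algebra automorphism with $\sigma(\gamma)=\gamma^{-1}$, and put
\[
\Theta_e=X-\mu_eY^c,\qquad\Theta_e'=\sigma(\Theta_e)=(g^{-1}-1)-\mu_e(h^{-1}-1)^c .
\]
Then $\Theta_e^p=X^p-\mu_e^pY^q=0$ and $\Theta_e'^{\,p}=\sigma(\Theta_e^p)=0$, so $t\mapsto\Theta_e$ and $t\mapsto\Theta_e'$ define augmentation-preserving algebra maps $B\to\mathbb{F}P$; we write $\operatorname{res}_{\Theta_e}$ and $\operatorname{res}_{\Theta_e'}$ for the restrictions. Since $\rho_e(\Theta_e)=0$, the sequence $\varepsilon_e$ splits along $\Theta_e$. On $T_e^*$ an element $\theta\in\mathbb{F}P$ acts as the transpose of multiplication by $\rho_e(\sigma\theta)$. As $\sigma\Theta_e'=\Theta_e$, the element $\Theta_e'$ acts as zero on $T_e^*$, and $\varepsilon_e'$ splits along $\Theta_e'$.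

\subsection*{Restricting cohomology classes}
Let $A_X=\mathbb{F}[X]/(X^p)$ and $A_Y=\mathbb{F}[Y]/(Y^q)$, viewed as quotients of $\mathbb{F}P$ by $Y\mapsto0$ and $X\mapsto0$. Pulling back the classes of Lemma~\ref{lem:truncated} gives $\eta_X,\eta_Y\in H^1(P,\mathbb{F})$ and $\zeta_X,\zeta_Y\in H^2(P,\mathbb{F})$. By (E6) and graded commutativity, $H^{2m}(P,\mathbb{F})$ has the basis $\zeta_X^i\zeta_Y^{m-i}$, $\zeta_X^i\zeta_Y^{m-1-i}\eta_X\eta_Y$. So every $\chi\in H^{2m}(P,\mathbb{F})$ can be written as
\begin{equation}\label{eq:chi}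
\chi=Q(\zeta_X,\zeta_Y)+Q'(\zeta_X,\zeta_Y)\,\eta_X\eta_Y
\end{equation}
with binary forms $Q$ and $Q'$ of degrees $m$ and $m-1$.

\begin{lemma}\label{lem:restrictions}
For $\chi$ as in \eqref{eq:chi},
\[
\operatorname{res}_{\Theta_e}\chi=Q(1,-\mu_e^p)\,\zeta_t^m,\qquad\operatorname{res}_{\Theta_e'}\chi=(-1)^mQ(1,-\mu_e^p)\,\zeta_t^m,
\]
and $\operatorname{res}_C\chi=0$ if $Q=0$.
\end{lemma}

\begin{proof}
By (E3) it suffices to restrict the generators. The restriction of $\zeta_X$ along $t\mapsto\Theta$ is the restriction of the class for $A_X$ along $B\to\mathbb{F}P\to A_X$, so Lemma~\ref{lem:rule} applies with $u=X$, $n=p$ and $Xy$ the image of $\Theta$ in $A_X$; for $\zeta_Y$ it applies with $u=Y$, $n=q$. We use $h^{-1}-1=-Y(1+Y)^{-1}$, its analog for $g$, the identities $(-1)^p=(-1)^c=-1$ in $\mathbb{F}$ ($p$ and $c$ are odd, or the characteristic is $2$), $(1+X)^p=1$, $(1+Y)^{q}=1$, and $p-1+p(c-1)=q-1$: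
\[
\begin{array}{c|c|c|c|c}
\Theta&U&y&u^{p-1}y^p&\text{restriction}\\ \hline
\Theta_e&A_X&1&X^{p-1}&\zeta_X\mapsto\zeta_t\\
\Theta_e&A_Y&-\mu_eY^{c-1}&-\mu_e^pY^{q-1}&\zeta_Y\mapsto-\mu_e^p\zeta_t\\
\Theta_e'&A_X&-(1+X)^{-1}&-X^{p-1}&\zeta_X\mapsto-\zeta_t\\
\Theta_e'&A_Y&\mu_eY^{c-1}(1+Y)^{-c}&\mu_e^pY^{q-1}&\zeta_Y\mapsto\mu_e^p\zeta_t
\end{array}
\]
Since $Q$ is homogeneous of degree $m$, the term $Q(\zeta_X,\zeta_Y)$ restricts as stated. It remains to see that $\eta_X\eta_Y\mapsto0$. If $p$ is odd, $\eta_X$ and $\eta_Y$ restrict to multiples of $\eta_t$, and $\eta_t^2=0$ by Lemma~\ref{lem:rule}(c). If $p=2$, then $q\ge4$ and $c\ge2$, so $y(0)=0$ in both rows for $A_Y$, and $\eta_Y\mapsto0$ by Lemma~\ref{lem:rule}(b). Finally, $C$ acts trivially on the sequence representing $\eta_X$, which therefore splits over $C$; so the second term of \eqref{eq:chi} restricts to zero on $C$.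
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:rank2} and~\ref{thm:main}]
Let $\emptyset\ne I\subsetneq\mathbb{Z}/k$, $m=|I|$, $a\in\operatorname{Hom}_P(V_I,\mathbb{F})$, and write $\chi=a_*\varepsilon_I\in H^{2m}(P,\mathbb{F})$ as in \eqref{eq:chi}. For $e\in I-1$ the class $\varepsilon_e$ is a factor of $\varepsilon_I$, so $\operatorname{res}_{\Theta_e}\chi=0$ by Lemma~\ref{lem:split}. For $e\in I$ the class $\varepsilon_e'$ is a factor, so $\operatorname{res}_{\Theta_e'}\chi=0$. Since $\zeta_t^m\ne0$, Lemma~\ref{lem:restrictions} gives $Q(1,-\mu_e^p)=0$ for all $e\in E=I\cup(I-1)$. A subset of $\mathbb{Z}/k$ stable under $e\mapsto e-1$ is empty or everything, so $I-1\ne I$; both sets have $m$ elements, hence $|E|\ge m+1$. The elements $-\mu_e^p$ are distinct because the Frobenius map is injective, and $Q(1,z)$ has degree at most $m$ in $z$. Therefore $Q(1,z)=0$, so $Q=0$ and $\operatorname{res}_C\chi=0$. Proposition~\ref{prop:criterion} gives Theorem~\ref{thm:rank2}, and the case $q=p$ odd is Theorem~\ref{thm:main}.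
\end{proof}

\begin{remark}\label{rem:hypotheses}
For $I=\{i\}$ the argument reads: $Q=\alpha\zeta_X+\beta\zeta_Y$ satisfies $\alpha-\beta\mu_{i-1}^p=0=\alpha-\beta\mu_i^p$, so $\alpha=\beta=0$; this is the cohomological form of Example~\ref{ex:one}. Each hypothesis is needed for the count. For $I=\mathbb{Z}/k$ there are only $m$ roots, and indeed $f(v)\ne0$. If $\mu_a=\mu_b$ for two indices, the trace of the composite $\varphi_{a+1}\cdots\varphi_b\colon L_b\to L_a$ is an invariant of degree less than $k$ with value $\dim L\ne0$ at $v$, and the test point no longer detects $f$. If $p=q=2$, then $L_e$ is the trivial module of dimension one and $f$ is a product of linear invariants. In the proof, $\eta_X\eta_Y$ then restricts to $\mu_e\eta_t^2$; the class $\chi$ is a binary form of degree $2m$ in $\eta_X,\eta_Y$, and $m+1$ roots need not force it to vanish. By Theorem~\ref{thm:uniform}(c), no other choice of modules succeeds for $(\mathbb{Z}/2)^2$ when $k\ge5$.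
\end{remark}

\section{The group $(\mathbb{Z}/2)^3$}\label{sec:rank3}

Let $p=2$, $P=\langle g_1,g_2,g_3\rangle\cong(\mathbb{Z}/2)^3$, $X_i=g_i-1$, so that $\mathbb{F}P=\mathbb{F}[X_1,X_2,X_3]/(X_1^2,X_2^2,X_3^2)$, and let $h=g_3$. For $s\in\mathbb{F}^3$ put $\Theta_s=s_1X_1+s_2X_2+s_3X_3$. Then $\Theta_s^2=\sum s_i^2X_i^2=0$, so $t\mapsto\Theta_s$ is an algebra map from $B=\mathbb{F}[t]/(t^2)$ to $\mathbb{F}P$. By Lemma~\ref{lem:truncated} and (E6), $H^*(P,\mathbb{F})=\mathbb{F}[\xi_1,\xi_2,\xi_3]$, where $\xi_i$ is the pullback of $\eta_{X_i}$. The image of $\Theta_s$ in $\mathbb{F}[X_i]/(X_i^2)$ is $s_iX_i$, so $\xi_i\mapsto s_i\eta_t$ by Lemma~\ref{lem:rule}(b). Viewing $\chi\in H^n(P,\mathbb{F})$ as a form of degree $n$ in $s_1,s_2,s_3$, we get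
\begin{equation}\label{eq:evaluate}
\operatorname{res}_{\Theta_s}\chi=\chi(s)\,\eta_t^n,\qquad\eta_t^n\ne0 .
\end{equation}
The class $a_*\varepsilon_I$ is now a ternary form of degree $2m$. To kill it we choose modules for which each $\varepsilon_e$ splits along a whole conic: the $m$ conics with $e\in I-1$ use up the degree $2m$, and one further point, supplied by some $\varepsilon_j'$, removes the remaining scalar.

Let $\lambda_e$ $(e\in\mathbb{Z}/k)$ be distinct elements of $\mathbb{F}$ and let $l_e(s)=s_2+\lambda_es_1$. We describe modules by the action of $\Theta_s$ on a basis; the formulas are linear in $s$, so they define operators $X_1,X_2,X_3$, and basis vectors not mentioned are killed.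
\[
\begin{array}{ll}
L_e=\langle y,x_1,x_2\rangle: & y\mapsto s_3x_1+l_e(s)x_2;\\[2pt]
J_e=L_e\oplus\langle y'\rangle: & \text{in addition } y'\mapsto s_1x_1+s_3x_2;\\[2pt]
L_e^*=\langle y^*,x_1^*,x_2^*\rangle: & x_1^*\mapsto s_3y^*,\quad x_2^*\mapsto l_e(s)y^*;\\[2pt]
J_e'=L_e^*\oplus\langle w\rangle: & \text{in addition } w\mapsto l_e(s)x_1^*+s_3x_2^* .
\end{array}
\]
The direct sums are sums of vector spaces. On $L_e$, $J_e$ and $L_e^*$ all products $X_iX_j$ act as zero, so these are $\mathbb{F}P$-modules. The third line is the dual module of the first: $g_i^{-1}=g_i$, so $\Theta_s$ acts on $L_e^*$ by its transpose. On $J_e'$ we have $\Theta_{s'}\Theta_sw=(l_e(s)s_3'+s_3l_e(s'))y^*$, which is symmetric in $s,s'$ and zero for $s=s'$; products kill the other basis vectors, so $J_e'$ is a module.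

\begin{proposition}\label{prop:rank3}
Let $\operatorname{char}\mathbb{F}=2$, $|\mathbb{F}|\ge k\ge2$, and let $V$ be built from these $L_e$ as in Section~\ref{sec:traces}. Then $\beta_{\mathfrak{h}}(V)\ge k$.
\end{proposition}

\begin{proof}
The construction commutes with extension of scalars, so by (R1) we may assume that $\mathbb{F}$ is algebraically closed.

\emph{Hypotheses.} We have $\dim L=3$, which gives (H1). The operator $h-1=X_3$ corresponds to $s=(0,0,1)$, where $l_e(s)=0$. On $L_e$ it sends $y\mapsto x_1$ for every $e$, which gives (H2). On $J_e$ it sends $y\mapsto x_1$, $y'\mapsto x_2$, and on $J_e'$ it sends $w\mapsto x_2^*$, $x_1^*\mapsto y^*$; both are free of rank two over $\mathbb{F}[X_3]/(X_3^2)$. The quotients $J_e/L_e$ and $J_e'/L_e^*$ are trivial of dimension one. This gives (H3).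

\emph{The conics.} Let $\Delta_e=s_3^2+s_1l_e(s)$, the determinant of the coefficient vectors $(s_3,l_e(s))$ and $(s_1,s_3)$ of $\Theta_sy$ and $\Theta_sy'$. In the coordinates $s_1,l_e,s_3$ it has degree one in $l_e$ with coprime coefficients $s_1$ and $s_3^2$, so it is irreducible. The $\Delta_e$ are pairwise non-associate, as they agree in the coefficient of $s_3^2$ and differ in that of $s_1^2$. Let $z_e=(1,\lambda_e,0)$. The common zeros of $s_3$ and $l_e$ form the line $\mathbb{F}z_e$, and $\Delta_e(z_j)=\lambda_j+\lambda_e\ne0$ for $j\ne e$.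

\emph{Splittings.} If $\Delta_e(s)=0$ and $s\notin\mathbb{F}z_e$, then $(s_3,l_e(s))\ne0$ and $(s_1,s_3)=\nu(s_3,l_e(s))$ for some $\nu\in\mathbb{F}$. So $\Theta_s$ kills $y'-\nu y$, which maps to a generator of $J_e/L_e$, and $\varepsilon_e$ splits along $\Theta_s$. For $s=z_e$ the element $\Theta_s$ acts as zero on $J_e'$, and $\varepsilon_e'$ splits along $\Theta_{z_e}$.

\emph{The count.} Let $\emptyset\ne I\subsetneq\mathbb{Z}/k$, $m=|I|$, $a\in\operatorname{Hom}_P(V_I,\mathbb{F})$ and $\chi=a_*\varepsilon_I$, a form of degree $2m$. Let $e\in I-1$. By Lemma~\ref{lem:split} and \eqref{eq:evaluate}, $\chi$ vanishes at the zeros of $\Delta_e$ outside $\mathbb{F}z_e$, so $s_3\chi$ vanishes at all zeros of $\Delta_e$. By the Nullstellensatz the irreducible form $\Delta_e$ divides $s_3\chi$, and it does not divide $s_3$, so $\Delta_e\mid\chi$. Comparing degrees gives $\chi=\lambda\prod_{e\in I-1}\Delta_e$ with $\lambda\in\mathbb{F}$. Since $I\ne I-1$ and the two sets have the same size, there is $j\in I\setminus(I-1)$. The class $\varepsilon_j'$ is a factor of $\varepsilon_I$,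 so $\chi(z_j)=0$, while $\Delta_e(z_j)\ne0$ for all $e\in I-1$. Hence $\lambda=0$ and $\chi=0$, and Proposition~\ref{prop:criterion} applies.
\end{proof}

\section{Groups without a uniform bound}\label{sec:infinite}

We use the following theorem on a finite $p$-group $P$ \cite[Theorem~5.4.10]{Gorenstein}: if $P$ has no noncyclic abelian normal subgroup, then $P$ is cyclic, or $p=2$ and $P$ is dihedral, semidihedral or generalized quaternion.

\begin{proof}[Proof of Theorem~\ref{thm:uniform}(a)]
If $p$ is odd, a noncyclic Sylow $p$-subgroup of $G$ has a noncyclic abelian subgroup, which contains a subgroup $P\cong(\mathbb{Z}/p)^2$. If $p=2$, let $P\le G$ be isomorphic to $\mathbb{Z}/2\times\mathbb{Z}/4$ or $(\mathbb{Z}/2)^3$. Given $k\ge2$, choose a finite field $\mathbb{F}_r$ of characteristic $p$ with $r\ge k$. Theorem~\ref{thm:rank2} (with $q=p$ or $q=4$) or Proposition~\ref{prop:rank3} gives a representation of $P$ over $\mathbb{F}_r$ with $\beta_{\mathfrak{h}}\ge k$. By (R4) there is such a representation of $P$ over $\mathbb{F}$, and by (R3) one of $G$ over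 $\mathbb{F}$.
\end{proof}

\begin{remark}\label{rem:remaining}
Let $p=2$ and suppose that (a) does not apply, so that a Sylow $2$-subgroup $P$ of $G$ contains neither $\mathbb{Z}/4\times\mathbb{Z}/2$ nor $(\mathbb{Z}/2)^3$. A noncyclic abelian $2$-group of order at least $8$ contains $(\mathbb{Z}/2)^3$ if it has three or more cyclic factors and $\mathbb{Z}/4\times\mathbb{Z}/2$ if it has two. So every noncyclic abelian subgroup of $P$ is a Klein four group. Suppose one of them, $A$, is normal. For $x\in C_P(A)$ the group $\langle A,x\rangle$ is noncyclic abelian, hence equal to $A$, so $C_P(A)=A$. Then $P/A$ is a $2$-subgroup of $\operatorname{Aut}(A)$, a group of order $6$, so either $P=A$, or $P$ is nonabelian of order $8$ and contains a Klein four group, that is, $P$ is dihedral. If no such $A$ is normal, the theorem quoted above applies. Thus $P$ is cyclic, which is case (b), or $P$ is a Klein four, dihedral, semidihedral or generalized quaternion group.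
\end{remark}

\section{Cyclic Sylow subgroups}\label{sec:cyclic}

Two finiteness theorems combine: all representations are summands of powers of one module $U$, and the Hilbert ideals of all powers $U^m$ are shadows of one ideal with a large symmetry group.

By Higman's theorem \cite{Higman}, if the Sylow $p$-subgroup $P$ of $G$ is cyclic, there are only finitely many indecomposable $\mathbb{F}G$-modules up to isomorphism. (Since $[G:P]$ is invertible in $\mathbb{F}$, every module is a summand of the module induced from its restriction to $P$. The indecomposable modules of $\mathbb{F}P=\mathbb{F}[Y]/(Y^{|P|})$ are the $\mathbb{F}[Y]/(Y^i)$, $1\le i\le|P|$, so by the Krull--Schmidt theorem every indecomposable $\mathbb{F}G$-module is a summand of one of $|P|$ induced modules.) The second theorem is due to Cohen \cite{Cohen}; see also \cite[Theorem~1.1]{HS}. Fix $n$ and let $\operatorname{Sym}(\mathbb{N})$ act on $\mathbb{F}[x_{ij}:1\le i\le n,\ j\in\mathbb{N}]$ by permuting the second index. Then every $\operatorname{Sym}(\mathbb{N})$-stable ideal is generated by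 finitely many $\operatorname{Sym}(\mathbb{N})$-orbits of polynomials. It is essential that the first index has bounded range, and this is where the first theorem enters.

\begin{proof}[Proof of Theorem~\ref{thm:uniform}(b)]
Let $U$ be the direct sum of representatives of the indecomposable $\mathbb{F}G$-modules, and $n=\dim U$. Every $V$ is a direct sum of indecomposables and hence a summand of some $U^m$, so by (R2) it suffices to bound $\beta_{\mathfrak{h}}(U^m)$ independently of $m$. Let $S_m=\mathbb{F}[U^m]=\mathbb{F}[x_{ij}:i\le n,\ j\le m]$, where $x_{1j},\dots,x_{nj}$ are the coordinates on the $j$-th copy of $U$, and let $S_\infty=\bigcup_mS_m$. Let $\mathfrak{h}_\infty\subset S_\infty$ be the ideal generated by the homogeneous $G$-invariants of positive degree. Permuting the copies of $U$ commutes with $G$, so $\mathfrak{h}_\infty$ is $\operatorname{Sym}(\mathbb{N})$-stable and is generated by finitely many orbits. Degree is constant on orbits, so $\mathfrak{h}_\infty$ is generated by elements of degree at most $D$ for some $D$. The map $S_\infty\to S_m$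 that sets $x_{ij}=0$ for $j>m$ is graded, $G$-equivariant and the identity on $S_m$. It maps the invariants of positive degree onto those of $S_m$, hence $\mathfrak{h}_\infty$ onto $\mathfrak{h}(U^m)$. So $\beta_{\mathfrak{h}}(U^m)\le D$ for all $m$.
\end{proof}

\section{The Klein four group}\label{sec:klein}

Let $p=2$, $G=\langle g\rangle\times\langle h\rangle\cong(\mathbb{Z}/2)^2$, $X=g-1$, $Y=h-1$, so $\mathbb{F}G=\mathbb{F}[X,Y]/(X^2,Y^2)$. We split $V^*$ into a free part and a part $M$ without free summands. The free part has a basis permuted by $G$, and the terms of an invariant that involve it are controlled by Lemma~\ref{lem:transfer}. On $M$ the group acts by adding fixed vectors, which makes all translations in the remaining variables commute with $G$. We treat $M$ first. By (R1) we may assume that $\mathbb{F}$ is perfect. For a module $M$ let $S(M)$ denote its symmetric algebra.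

\begin{lemma}\label{lem:klein}
Let $M$ be an $\mathbb{F}G$-module with $XYM=0$. Then every homogeneous $f\in S(M)^G$ of positive degree lies in the ideal of $S(M)$ generated by the invariants of degrees $1$, $2$ and $4$.
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_r$ be a basis of $M^G$, and extend it by $y_1,\dots,y_n$ to a basis of $M$. The subspaces $XM$ and $YM$ are killed by $X$ and $Y$, and $gh-1=X+Y+XY$, so $(\gamma-1)M\subseteq M^G$ for all $\gamma\in G$; that is, $\gamma y_j-y_j\in\langle x_1,\dots,x_r\rangle$. Let $b_1,\dots,b_n$ be new variables fixed by $G$. The algebra map $S(M)\to S(M)[b_1,\dots,b_n]$ with $x_i\mapsto x_i$, $y_j\mapsto y_j+b_j$ then commutes with $G$. For $\alpha\in\mathbb{N}^n$ let $D^{(\alpha)}u$ be the coefficient of $b^\alpha$ in the image of $u$. These \emph{Hasse derivatives} are $\mathbb{F}[x]$-linear, satisfy $D^{(\alpha)}y^\beta=\prod_i\binom{\beta_i}{\alpha_i}\,y^{\beta-\alpha}$, and preserve $S(M)^G$. Let $\pi\colon S(M)\to\mathbb{F}[y_1,\dots,y_n]$ be reduction modulo $(x_1,\dots,x_r)$; it commutes with the $D^{(\alpha)}$.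 So $A=\pi(S(M)^G)$ is a graded subalgebra stable under all $D^{(\alpha)}$, and $A_1=\pi(M^G)=0$. Let $a=\sum_\beta c_\beta y^\beta\in A$ be homogeneous of positive degree, and let $e_i$ be the $i$-th unit vector.

(1) \emph{If $c_\beta\ne0$, then all $\beta_i$ are even.} Let $\beta_i\ge1$. The element $D^{(\beta-e_i)}a$ lies in $A_1=0$. Its coefficient of $y_i$ comes from $y^\beta$ alone and equals $\binom{\beta_i}{\beta_i-1}c_\beta=\beta_ic_\beta$.

In particular $A_2\subseteq\langle y_1^2,\dots,y_n^2\rangle$. As $\mathbb{F}$ is perfect of characteristic $2$, squaring is an additive bijection $\langle y_1,\dots,y_n\rangle\to\langle y_1^2,\dots,y_n^2\rangle$, and the preimage $Y_0$ of $A_2$ is closed under scalars because $(\lambda s)^2=\lambda^2s^2$. After a linear change of the $y_j$, which affects nothing said so far, $Y_0=\langle y_1,\dots,y_t\rangle$ and $A_2=\langle y_1^2,\dots,y_t^2\rangle$.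

(2) \emph{If $c_\beta\ne0$ and $\beta_i=2$, then $i\le t$.} The element $D^{(\beta-2e_i)}a$ lies in $A_2$, and its coefficient of $y_i^2$ is $\binom{2}{0}c_\beta\ne0$.

Take $a=\pi f$. By (1) and (2), each monomial $y^\beta$ with $c_\beta\ne0$ has an exponent $\beta_i\ge4$ or an exponent $\beta_i=2$ with $i\le t$. It is therefore divisible by $y_i^4=\pi\bigl(\prod_{\gamma\in G}\gamma y_i\bigr)$ or by an element $y_i^2$ of $A_2$. So $f$ is congruent, modulo $\ker\pi=(x_1,\dots,x_r)$, to an element of the ideal generated by invariants of degrees $4$ and $2$.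
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}(c)]
Let $S=\mathbb{F}[V]=S(V^*)$. We show that every homogeneous $f\in S^G$ of degree $d\ge5$ lies in $\mathfrak{a}_d$; induction on $d$ then gives $\mathfrak{h}=\mathfrak{a}_5$.

Write $V^*=M\oplus Q$ with $Q$ free of maximal rank, so that $M$ has no nonzero free summand. Then $XYM=0$. Indeed, every nonzero ideal of $\mathbb{F}G$ contains $XY$, so if $XYx\ne0$, the annihilator of $x$ is zero and $\mathbb{F}Gx\cong\mathbb{F}G$; this submodule is injective by (E4) and would be a free summand of $M$.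

Fix a basis of $Q$ that $G$ permutes freely, and write $f=\sum_{\mathsf{m}}u_{\mathsf{m}}\mathsf{m}$, where $\mathsf{m}$ runs over the monomials in this basis and $u_{\mathsf{m}}\in S(M)$. Invariance means $\gamma u_{\mathsf{m}}=u_{\gamma\mathsf{m}}$. So $u_{\mathsf{m}}$ is fixed by the stabilizer $G_{\mathsf{m}}$, and $f=\sum\operatorname{Tr}_{G_{\mathsf{m}}}^G(u_{\mathsf{m}}\mathsf{m})$, summed over orbit representatives. We treat each term.

\emph{Case $G_{\mathsf{m}}=1$.} The term lies in $\operatorname{Tr}_1^G(S_d)\subseteq\mathfrak{a}_d$ by Lemma~\ref{lem:transfer}, since $d>4$.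

\emph{Case $|G_{\mathsf{m}}|=2$.} Let $H=G_{\mathsf{m}}=\langle\gamma\rangle$. Since $(\gamma-1)^2=0$, the Jordan blocks of $\gamma$ on $V^*$ have size $1$ or $2$; a block of size $2$ has a basis $a,\gamma a$. So $V^*$ has a basis consisting of fixed vectors $z_i$ and swapped pairs $a_j,a_j'$, and $S_d^H$ is spanned by orbit sums of monomials in this basis. An $H$-fixed monomial is a product of factors $z_i$ and $a_ja_j'$, which are $H$-invariants of degree at most $2$; as $d\ge5$ there are at least three factors, and $\operatorname{Tr}_H^G$ of the monomial lies in $\mathfrak{a}_d$ by Lemma~\ref{lem:transfer} with $n=2$. Every other orbit sum has the form $\operatorname{Tr}_1^H(w)$, and $\operatorname{Tr}_H^G\operatorname{Tr}_1^H(w)=\operatorname{Tr}_1^G(w)\in\mathfrak{a}_d$.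

\emph{Case $G_{\mathsf{m}}=G$, $\mathsf{m}\ne1$.} The monomial $\mathsf{m}$ is divisible by a basis element and is fixed by $G$, so it is divisible by each of the four distinct elements in the orbit of that element. Their product is an invariant of degree $4<d$ that divides the term $u_{\mathsf{m}}\mathsf{m}$.

\emph{Case $\mathsf{m}=1$.} The term lies in $S(M)^G_d$, and Lemma~\ref{lem:klein} places it in $\mathfrak{a}_5\subseteq\mathfrak{a}_d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Benson}
Benson, \emph{Representations and Cohomology I}.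

\bibitem{Cohen}
D.~E.~Cohen, 1987.

\bibitem{GI}
\emph{Generalized Invariants and Hilbert Ideal in Modular Invariant Theory},
\texttt{https://gcris.ieu.edu.tr/bitstream/20.500.14365/76/1/76.pdf}.

\bibitem{Gorenstein}
Gorenstein, \emph{Finite Groups}.

\bibitem{Higman}
Higman, 1954.

\bibitem{HS}
Hillar and Sullivant, \emph{Adv. Math.} \textbf{229} (2012).

\end{thebibliography}
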